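# Phase retrieval with $4d-5$ measurements: planting a collision in a random subspace

## 1. A random subspace with two vectors of equal moduli

Let $d\ge 2$ and $n=4d-5$. Choose $z\in\mathbb C^n$ with independent standard complex Gaussian coordinates, choose independent uniform phases $\theta_1,\dots,\theta_n$, and put
$$w_k=e^{i\theta_k}z_k\qquad(1\le k\le n).$$
Choose also an $n\times(d-2)$ matrix $B$ of independent standard complex Gaussians, independent of $z,w$, and let
$$E=\operatorname{span}(z,\,w,\,\text{columns of }B).$$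
Almost surely $E$ is a $d$-dimensional subspace of $\mathbb C^n$, and it contains two linearly independent vectors $z,w$ with $|z_k|=|w_k|$ for every $k$: we planted them. Call $E$ a *planted* subspace.

A planted subspace differs from a uniformly random one in only two of its $d$ spanning vectors. Can one tell the two apart? If, as $d\to\infty$, one cannot, then a uniformly random $d$-dimensional subspace of $\mathbb C^{4d-5}$ also contains, with probability tending to $1$, two independent vectors with the same moduli. These notes prove this, after one change: the last eleven coordinates of the planted pair are blurred a little, so that what we plant is an approximate pair, which is repaired at the end.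

**Where such pairs matter.** Let $\Phi$ be a $d\times n$ complex matrix of rank $d$ (here $n\ge d\ge1$ is arbitrary), and $\Phi^*$ its conjugate transpose, which is injective. For $x\in\mathbb C^d$ let $[x]=\{cx:|c|=1\}$. The phase retrieval map is $[x]\mapsto|\Phi^*x|^2$, with $|\cdot|^2$ taken entrywise. Is it injective? The answer depends only on the subspace $E=\operatorname{range}(\Phi^*)$: replacing $\Phi^*$ by $\Phi^*A$ with $A$ invertible does not change injectivity.

**Definition (collision).** A *collision* in a subspace $E\subseteq\mathbb C^n$ is a pair of linearly independent $z,w\in E$ with $|z_k|=|w_k|$ for all $k$. A *collision plane* of $E$ is a 2-dimensional subspace of $E$ spanned by a collision.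

For example, if $n=d$, so that $E=\mathbb C^n$ with $n\ge2$, then $e_1+e_2$ and $e_1+ie_2$ form a collision.

The map is non-injective if and only if $E$ contains a collision. Indeed, if $w=cz$, $z\neq0$ and $|z_k|=|w_k|$ for all $k$, then $|c|=1$. So two different classes $[x]\ne[y]$ with equal images give linearly independent $\Phi^*x,\Phi^*y$ of equal moduli; the converse is immediate.

**Background.** It was conjectured that (a) for $n<4d-4$ the map is not injective, and (b) for $n\ge4d-4$ it is injective for generic $\Phi$. Statement (b) has been proved for all $d$. Statement (a) has been proved when $d-1$ is a power of $2$, but it fails for $d=4$: with $n=11$ there exist $\Phi$ for which the map is injective. So at $n=4d-5$ one asks a probabilistic question. Let $\mathrm{Gr}=\mathrm{Gr}(\mathbb C^n,d)$ be the Grassmannian of $d$-dimensional subspaces with its unitarily invariant probability measure $P$ ("uniform"), and let $p_d$ be the probability that the map is injective when $n=4d-5$ and $\operatorname{range}(\Phi^*)$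 is uniform. A conjecture of Vinzant, stated in the report "MiniWorkshop: Algebraic, Geometric, and Combinatorial" (https://www.mfo.de/document/1840c/preliminary_OWR_2018_46.pdf), says that $p_d<1$ for every $d$ and $p_d\to0$. Both parts are true.

**Theorem A.** $p_d<1$ for every $d\ge2$, and $\lim_{d\to\infty}p_d=0$.

The method gives more. Let $p_{d,n}$ be the probability of injectivity when $\operatorname{range}\Phi^*$ is uniform in $\mathrm{Gr}(\mathbb C^n,d)$.

**Theorem B.**
(i) $p_{d,n}<1$ for all $d\ge2$, $d\le n\le 4d-5$; $\max_{d\le n\le4d-5}p_{d,n}\to0$ as $d\to\infty$; and $p_{d,n}=1$ for all $d\ge2$, $n\ge4d-4$.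
(ii) Let $n=4d-5$ and let $\mathcal N$ be the number of 2-dimensional subspaces of $\mathbb C^d$ spanned by some $x,y$ with $[x]\ne[y]$ and $|\Phi^*x|^2=|\Phi^*y|^2$. For every $m<\frac{3\sqrt3}{4}\approx1.299$, $\Pr(\mathcal N\ge m^n)\to1$ as $d\to\infty$.

**Conventions.** Except in Theorem B(i), $n=4d-5$. "Standard complex Gaussian", $N_{\mathbb C}(0,1)$, means $\mathbb E|g|^2=1$, $\mathbb Eg^2=0$; then $|g|^2$ has the exponential law. $\|\cdot\|$ is the operator norm, $\|\cdot\|_F$ the Hilbert–Schmidt norm; for $2\times2$ matrices $x$ we also write $|x|=\|x\|_F$ and use the matching inner product $\langle\cdot,\cdot\rangle$. $C,c>0$ are absolute constants that may change from line to line. Let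
$$A=\{E\in\mathrm{Gr}:E\text{ contains a collision}\}.$$
Identify $E$ with its orthogonal projection; then $A$ is the projection of a set defined by polynomial equations and inequalities in $(E,z,w)$, hence semialgebraic (Tarski–Seidenberg), hence Borel. So $p_d=1-P(A)$.

## 2. Triangles for $d=2$, and a parameter count

**The case $d=2$, $n=3$.** Let $E=\{x\in\mathbb C^3:a_1x_1+a_2x_2+a_3x_3=0\}$ with $a\ne0$. Suppose first that all $a_k\neq0$. Put $y=(1,i,-1-i)$, the edge vectors of a triangle, and
$$z_k=y_k/a_k,\qquad w_k=\overline{y_k}/a_k .$$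
Since $\sum y_k=0=\sum\overline{y_k}$, both vectors lie in $E$, and $|z_k|=|w_k|$. If $w=\lambda z$ then $\bar y=\lambda y$; the first coordinate gives $\lambda=1$ and the second $\lambda=-1$, a contradiction. So a triangle and its mirror image give a collision. If some $a_k$ vanishes, say $a_3=0$, then $e_3\in E$ and $f=(-a_2,a_1,0)\in E$ is nonzero, and $f+e_3$, $f+ie_3$ form a collision. Hence $p_2=0$, in agreement with the background, as $d-1=1$ is a power of $2$.

**Counting unknowns.** A pair $(z,w)\in E^2$ has $4d$ real parameters, and there are $n$ real equations $|z_k|^2=|w_k|^2$. But collisions come in families inside one plane: for $t\in\mathbb R$, the pair $(\cosh t\,z+\sinh t\,w,\ \sinh t\,z+\cosh t\,w)$ is again a collision, since the cross terms cancel. In general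
$$|az+cw|^2-|bz+ew|^2=(|a|^2-|b|^2)|z|^2-(|e|^2-|c|^2)|w|^2+2\operatorname{Re}\big((a\bar c-b\bar e)z\bar w\big),$$
so the moves with $|a|^2-|b|^2=|e|^2-|c|^2>0$ and $a\bar c=b\bar e$ preserve collisions. They form a group of real dimension $5$ (positive scalings times $U(1,1)$). Infinitesimally, with $a=1+a_1$, $e=1+e_1$ and $b,c$ small, they satisfy $\operatorname{Re}a_1=\operatorname{Re}e_1$ and $c=\bar b$. Hence a complement to these five directions is given by the moves $z\mapsto(1+s)z+\tau w$, $w\mapsto w$ with $s\in\mathbb R$, $\tau\in\mathbb C$. There remain $4d-5$ unknowns for $n=4d-5$ equations. This suggests the square system that we now set up.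

## 3. The square system at a planted pair, and $p_d<1$

Let $V=[z,w]$ be a random $n\times2$ matrix with
$$z_k=r_ke^{i\alpha_k},\qquad w_k=e^{\eta_k+i\theta_k}z_k ,\qquad r_k=|z_k|.$$
In Section 1 all $\eta_k=0$; we keep $\eta_k$ for later use. Let $B$ be the Gaussian matrix of Section 1, with rows $b_k$, independent of $V$, and $E=\operatorname{span}(z,w,\text{columns of }B)$. Put $\zeta_k=e^{-i\alpha_k}b_k$. Given $V$, the rows $\zeta_k$ are i.i.d. standard Gaussian; so they are independent of $V$ and of each other.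

For $\xi=(s,\tau,c,c')\in\mathbb R\times\mathbb C\times\mathbb C^{d-2}\times\mathbb C^{d-2}\cong\mathbb R^{4d-5}=\mathbb R^n$ let
$$\tilde z=(1+s)z+\tau w+Bc,\qquad\tilde w=w+Bc',\qquad F_k(\xi)=|\tilde z_k|^2-|\tilde w_k|^2.$$
Both $\tilde z$ and $\tilde w$ lie in $E$. Expanding the squares,
$$F_k(\xi)=F_k(0)+2r_k\,\ell_k(\xi)+Q_k(\xi),\qquad Q_k(\xi)=|sz_k+\tau w_k+b_kc|^2-|b_kc'|^2, \tag{1}$$
$$\ell_k(\xi)=r_k\big(s+\operatorname{Re}(\tau e^{\eta_k+i\theta_k})\big)+\operatorname{Re}\big(\zeta_k\cdot(c-e^{\eta_k-i\theta_k}c')\big). \tag{2}$$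
Indeed the linear part is $2\operatorname{Re}\big(\bar z_k(sz_k+\tau w_k+b_kc)\big)-2\operatorname{Re}(\bar w_kb_kc')$, and $\bar z_kw_k=r_k^2e^{\eta_k+i\theta_k}$, $\bar z_kb_k=r_k\zeta_k$, $\bar w_kb_k=r_ke^{\eta_k-i\theta_k}\zeta_k$. Let $L$ be the real $n\times n$ matrix with rows $\ell_k$.

**Lemma 1.** Suppose the variables $r_k,\eta_k,\theta_k,\zeta_k$ (all $k$) are independent, $|\eta_k|\le\frac1{10}$, $\theta_k$ is uniform, $\zeta_k$ is standard Gaussian, and $r_k$ has a density that is at most $1$. Then for all $k$ and all $\varepsilon\in(0,1)$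
$$\mathbb P\big(\operatorname{dist}(\ell_k,\operatorname{span}_{i\ne k}\ell_i)\le\varepsilon\big)\le C\varepsilon^{1/3}.$$

**Step 1: reduce to one row tested on one vector.** Let $L'$ be $L$ without row $k$. It has $n-1$ rows, so $\ker L'\ne0$. The orthogonal projection onto $\ker L'$ is $\lim_{\epsilon\downarrow0}\epsilon(\epsilon+L'^TL')^{-1}$, a Borel function of $L'$. Applying it to the first basis vector with nonzero image and normalizing, we get a measurable unit vector $\nu=(s,\tau,c,c')\in\ker L'$, independent of row $k$. As $\nu$ is orthogonal to all $\ell_i$, $i\ne k$, the distance is at least $|\ell_k(\nu)|$. Fix $\nu$ and drop the index $k$. Since $|\nu|=1$, at least one of the two cases below applies.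

**Step 2: the case $|c|^2+|c'|^2\ge\frac12$, where $\zeta$ supplies the randomness.** Given $r,\eta,\theta$, $\ell(\nu)$ is a real Gaussian of variance $v/2$, where
$$v=|c-e^{\eta-i\theta}c'|^2=\Sigma_0-2e^\eta m\cos(\theta-\theta_0),\qquad \Sigma_0=|c|^2+e^{2\eta}|c'|^2\ge\tfrac14,$$
$\theta_0$ depends only on $\nu$, and $0\le m\le|c||c'|$, so $2e^\eta m\le\Sigma_0$. We claim $v\ge\frac12\Sigma_0(1-\cos(\theta-\theta_0))$: if the cosine is $\ge0$, then $v\ge\Sigma_0(1-\cos)$; if it is negative, then $v\ge\Sigma_0\ge\frac12\Sigma_0(1-\cos)$. So $v\ge\Sigma_0\sin^2\frac{\theta-\theta_0}2$ and $\sqrt v\ge\frac12|\sin\frac{\theta-\theta_0}2|$. Since $\frac{\theta-\theta_0}{2}$ is uniform modulo $\pi$ and $\arcsin y\le\frac\pi2y$,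
$$\mathbb P(\sqrt v\le x)\le\mathbb P\big(|\sin\tfrac{\theta-\theta_0}2|\le2x\big)\le2x .$$
On $\sqrt v>x$ the Gaussian density is at most $1/\sqrt{\pi v}$, so $\mathbb P(|\ell(\nu)|\le\varepsilon\mid r,\eta,\theta)\le2\varepsilon/\sqrt{\pi v}\le2\varepsilon/x$. Taking $x=\sqrt\varepsilon$ gives $\mathbb P(|\ell(\nu)|\le\varepsilon)\le4\sqrt\varepsilon\le4\varepsilon^{1/3}$.

**Step 3: the case $s^2+|\tau|^2\ge\frac12$, where $r$ supplies the randomness.** Given $\eta,\theta,\zeta$, we have $\ell(\nu)=r\mathcal L+\text{const}$ with $\mathcal L=s+\tau'\cos(\theta+\theta_1)$, $\tau'=e^\eta|\tau|$. As $r$ has density at most $1$, $\mathbb P(|\ell(\nu)|\le\varepsilon\mid\eta,\theta,\zeta)\le2\varepsilon/|\mathcal L|$. Condition on $\eta$.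

If $\tau'\le\frac14$, then $|\tau|\le0.28$, so $|s|\ge0.6$ and $|\mathcal L|\ge0.35$; the bound is at most $6\varepsilon$.

If $\tau'>\frac14$, then with $\phi$ uniform on $[0,\pi]$, $\mathbb P(|\mathcal L|\le x)\le\sup_y\mathbb P(|\cos\phi-y|\le4x)$. For $\phi_1,\phi_2\in[0,\pi]$ with difference $D=|\phi_1-\phi_2|$, the midpoint lies in $[\frac D2,\pi-\frac D2]$, so
$$|\cos\phi_1-\cos\phi_2|=2\sin\tfrac{\phi_1+\phi_2}2\,\sin\tfrac D2\ge2\sin^2\tfrac D2\ge2D^2/\pi^2 .$$
Hence the set of $\phi$ with $|\cos\phi-y|\le4x$ has diameter at most $2\pi\sqrt x$, and its probability is at most $2\sqrt x$. So $\mathbb P(|\ell(\nu)|\le\varepsilon)\le2\sqrt x+2\varepsilon/x$, and $x=\varepsilon^{2/3}$ gives $4\varepsilon^{1/3}$. $\square$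

Two facts for later. If $|z_k|^2$ is exponential, $r_k$ has density $2re^{-r^2}\le1$; if $|z_k|^2$ has density $xe^{-x}$ (the law $\mathrm{Gamma}(2,1)$), $r_k$ has density $2r^3e^{-r^2}\le1$. And if $L$ is invertible, the $k$-th column of $L^{-1}$ is orthogonal to all $\ell_i$, $i\ne k$, and has inner product $1$ with $\ell_k$, so its norm is $1/\operatorname{dist}(\ell_k,\operatorname{span}_{i\ne k}\ell_i)$.

**Proof that $p_d<1$ for every $d\ge2$.** The aim is to move the planted collision along with every small change of the subspace. Take the planted pair of Section 1 (all $\eta_k=0$). Letting $\varepsilon\to0$ in Lemma 1, each row is almost surely outside the span of the others, so $L$ is almost surely invertible. Also almost surely all $r_k>0$; the phases $e^{i\theta_k}$ are distinct, so that $z,w$ are linearly independent (here $n\ge3$); and $z,w$ and the columns of $B$ are linearly independent. Fix such a realization. Then $F(0)=0$ and $DF(0)=\operatorname{diag}(2r_k)L$ is invertible. The map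 $F$ depends smoothly on $(\xi;z,w,B)$. By the implicit function theorem, for every $(z^1,w^1,B^1)$ near $(z,w,B)$ there is a small $\xi$ with $F(\xi;z^1,w^1,B^1)=0$. This is a pair $\tilde z,\tilde w\in\operatorname{span}(z^1,w^1,B^1)$ with equal moduli, close to $(z,w)$ and therefore linearly independent. The map from full-rank $n\times d$ matrices to their ranges is open, so $A$ contains a nonempty open subset of $\mathrm{Gr}$. Hence $P(A)>0$, i.e. $p_d<1$. $\blacksquare$

This argument gives an open set of subspaces and says nothing about its measure. It shows that planted subspaces are robust, but not that planted subspaces are typical. For $p_d\to0$ we must compare the planted law with $P$.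

## 4. The second moment of a planted law

Let $d\ge4$. Let $\mathrm{St}=\{q\in\mathbb C^{n\times2}:q^*q=I\}$ be the Stiefel manifold of orthonormal pairs, with its $U(n)$-invariant (Haar) probability $\sigma_n$. For $q\in\mathrm{St}$ let $\nu_q$ be the law of $\operatorname{range}(q)\oplus E''$, where $E''$ is a uniform $(d-2)$-dimensional subspace of $\operatorname{range}(q)^\perp$. For a finite positive measure $\pi$ on $\mathrm{St}$ put $\nu_\pi=\int\nu_q\,d\pi(q)$.

The planted subspace has such a law. Put $q=V(V^*V)^{-1/2}$. Given $V$, projecting the columns of $B$ to $\{z,w\}^\perp$ gives independent standard Gaussian vectors there, so their span is uniform. Hence, jointly with $q$, the conditional law of $E$ given $q$ is $\nu_q$; and $E\sim\nu_\pi$ if $\pi$ is the law of $q$.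

**Two density computations.** *First:* for $N\ge m$, the image of Lebesgue measure under $\mathbb C^{N\times m}\ni Y\mapsto Y^*Y$ has density proportional to $\det(S)^{N-m}$ on positive $m\times m$ matrices. Indeed $Y\mapsto YA$ multiplies Lebesgue measure by $|\det A|^{2N}$, so $\det(S)^{-N}$ times the image measure is invariant under all maps $S\mapsto A^*SA$, $A\in GL_m(\mathbb C)$. These act transitively on positive matrices, so invariant Radon measures are unique up to a constant, and $\det(S)^{-m}dS$ is invariant.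

*Second:*

**Lemma 2.** For $N\ge4$ the top $2\times2$ block $G$ of a Haar element of $\mathrm{St}_2(\mathbb C^N)$ has density $c_N\det(I-G^*G)^{N-4}$ on $\{\|G\|<1\}$. Moreover $N^4c_N^{-1}\to\pi^4$, so (with $n=4d-5$) $c_d/c_n\to4^{-4}$.

*Proof.* Let $Y\in\mathbb C^{N\times2}$ be Lebesgue distributed on the set where $T=Y^*Y$ lies in a compact set $\mathcal K$ of positive matrices with nonempty interior, normalized. Write $Y=qT^{1/2}$. The law of $(q,T)$ is invariant under $q\mapsto uq$, $u\in U(N)$, so $q$ is Haar and independent of $T$. Let $G'=GT^{1/2}$ be the top block of $Y$ and $Y'$ the remaining $N-2\ge2$ rows. By the first computation, $(G',Y'^*Y')$ has density proportional to $\det(Y'^*Y')^{N-4}$ where $T\in\mathcal K$. Since $T=Y'^*Y'+G'^*G'$, the pair $(G',T)$ has density proportional to $\det(T-G'^*G')^{N-4}$. Substituting $G'=GT^{1/2}$, $dG'=(\det T)^2dG$, the pair $(G,T)$ has density proportional to $\det(I-G^*G)^{N-4}(\det T)^{N-2}$. This is a product, which gives the density of $G$.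 For the constant, substitute $G=Y/\sqrt N$ with $Y\in\mathbb C^{2\times2}$ (eight real dimensions):
$$N^4c_N^{-1}=\int_{\|Y\|^2<N}\det(I-Y^*Y/N)^{N-4}dY\to\int e^{-\|Y\|_F^2}dY=\pi^4$$
by dominated convergence: $\det(I-D)\le e^{-\operatorname{tr}D}$ for $0\le D\le I$, so for $N\ge8$ the integrand is at most $e^{-\|Y\|_F^2/2}$. Since $d/n\to\frac14$, $c_d/c_n\to4^{-4}$. $\square$

Set
$$a=n-d=3d-5=\frac{3n-5}4,\qquad k(G)=\frac{c_d}{c_n}\det(I-G^*G)^{-a}\quad(=+\infty\text{ if the determinant is }0).$$
If $q_1\perp q_2$, then $k(q_1^*q_2)=k(0)=c_d/c_n$, close to $1/256$. If the two ranges share a line, $k=+\infty$. If $\pi=\sigma_n$, then $\iint k\,d\sigma_nd\sigma_n=\int c_d\det(I-G^*G)^{d-4}dG=1$.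

**Proposition 3.** If $\iint k(q_1^*q_2)\,d\pi\,d\pi<\infty$, then $\nu_\pi\ll P$, with a density $X$ satisfying
$$\mathbb E_PX^2\le\iint k(q_1^*q_2)\,d\pi(q_1)\,d\pi(q_2).$$
Hence for a probability measure $\pi$, $\;P(A)\ge\nu_\pi(A)^2\Big/\iint k\,d\pi\,d\pi$.

**Step 1: bounded densities, where equality holds.** Let $\pi=\rho\sigma_n$ with $\rho\ge 0$ bounded. Draw $E\sim P$ and, given $E$, let $q$ be Haar on $\{q\in\mathrm{St}:\operatorname{range}q\subset E\}$. The law of $(q,E)$ is $U(n)$-invariant on the set $\{(q,E):\operatorname{range}q\subset E\}$, and so is $\sigma_n(dq)\nu_q(dE)$. This set is a single $U(n)$-orbit, so it carries only one invariant probability, and the two laws agree. Therefore $\nu_\pi(D)=\mathbb E[\rho(q)1_D(E)]$ for Borel $D$, that is, $\nu_\pi=XP$ with $X(E)=\mathbb E[\rho(q)\mid E]$. Consequently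
$$\mathbb EX^2=\mathbb E[\rho(q_1)\rho(q_2)],$$
where $q_1,q_2$ are conditionally independent given $E$ and Haar in $E$. Let $\mu_1$ be the law of $(q_1,q_2)$ and $\mu_2=\sigma_n\times\sigma_n$. Both are $U(n)$-invariant. Each set $\{(q_1,q_2):q_1^*q_2=G\}$ is a single $U(n)$-orbit, because a Gram matrix determines vectors up to a unitary. By Lemma 2 (applied inside $E\cong\mathbb C^d$, and in $\mathbb C^n$, with $q_1$ rotated to the first two basis vectors) $q_1^*q_2$ has density $c_d\det(I-G^*G)^{d-4}$ under $\mu_1$ and $c_n\det(I-G^*G)^{n-4}$ under $\mu_2$; the ratio is $k$. For continuous $f$ the average of $f$ over $U(n)$-orbits is a function $\varphi(q_1^*q_2)$, so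
$$\int f\,d\mu_1=\int\varphi(q_1^*q_2)\,d\mu_1=\int\varphi(q_1^*q_2)k(q_1^*q_2)\,d\mu_2=\int f\,k(q_1^*q_2)\,d\mu_2 .$$
Thus $d\mu_1=k(q_1^*q_2)d\mu_2$ and $\mathbb EX^2=\iint k\,d\pi\,d\pi$.

**Step 2: smoothing $\pi$ does not increase the double integral.** This is needed because the laws we plant need not have bounded density. Let $\eta_\varepsilon$ be a probability on $U(n)$ with bounded density with respect to Haar measure, supported in the $\varepsilon$-ball around $I$, and let $\pi_\varepsilon$ be the image of $\eta_\varepsilon\times\pi$ under $(u,q)\mapsto uq$. For each fixed $q$, if $u$ is Haar then $uq\sim\sigma_n$; so $\pi_\varepsilon$ has bounded density. For $D\ge0$ with $\|D\|\le1$,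
$$\det(I-D)^{-1}=\sum_{m\ge0}\operatorname{Tr}\mathrm{Sym}^mD$$
(both sides $+\infty$ if $1$ is an eigenvalue): the right side is the sum of all monomials in the eigenvalues of $D$. For instance, if $D$ is the number $t$, this is the geometric series. Moreover $\operatorname{Tr}\mathrm{Sym}^m$ depends only on the nonzero eigenvalues. Take $D=G^*G\otimes I_a$ with $G=q_1^*q_2$, so $\det(I-D)=\det(I-G^*G)^a$. The nonzero eigenvalues of $G^*G=q_2^*q_1q_1^*q_2$ are those of $q_1q_1^*q_2q_2^*$, and $\mathrm{Sym}^m$ is multiplicative. Hence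
$$k(q_1^*q_2)=\frac{c_d}{c_n}\sum_{m\ge0}\operatorname{Tr}\big[\Psi_m(q_1)\Psi_m(q_2)\big],\qquad\Psi_m(q)=\mathrm{Sym}^m(qq^*\otimes I_a)\ge0,$$
and all terms are $\ge0$. Also $\Psi_m(uq)=R(u)\Psi_m(q)R(u)^*$ with $R(u)=\mathrm{Sym}^m(u\otimes I_a)$ unitary. So, by the triangle inequality for $\|\cdot\|_F$,
$$\iint\operatorname{Tr}\Psi_m(q_1)\Psi_m(q_2)\,d\pi_\varepsilon d\pi_\varepsilon=\Big\|\int R(u)\Big(\int\Psi_m\,d\pi\Big)R(u)^*d\eta_\varepsilon(u)\Big\|_F^2\le\Big\|\int\Psi_m\,d\pi\Big\|_F^2 .$$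
The last term is $\iint\operatorname{Tr}\Psi_m(q_1)\Psi_m(q_2)\,d\pi\,d\pi$. Summing over $m$ (Tonelli), $\iint k\,d\pi_\varepsilon d\pi_\varepsilon\le\iint k\,d\pi\,d\pi=:\kappa_\pi$.

**Step 3: pass to the limit.** For continuous $f$ on $\mathrm{Gr}$, Step 1 and Cauchy–Schwarz give $|\nu_{\pi_\varepsilon}(f)|\le\kappa_\pi^{1/2}\|f\|_{L^2(P)}$. Since $\nu_{uq}=u_*\nu_q$,
$$|\nu_{\pi_\varepsilon}(f)-\nu_\pi(f)|\le\pi(\mathrm{St})\sup_{\|u-I\|\le\varepsilon,\;E}|f(uE)-f(E)|\to0$$
by uniform continuity. So $|\nu_\pi(f)|\le\kappa_\pi^{1/2}\|f\|_{L^2(P)}$ for continuous $f$. By the Riesz theorem there is $X\in L^2(P)$ with $\mathbb EX^2\le\kappa_\pi$ and $\nu_\pi(f)=\mathbb E[Xf]$ for all continuous $f$, i.e. $\nu_\pi=XP$. Finally $\nu_\pi(A)=\mathbb E[X1_A]\le\kappa_\pi^{1/2}P(A)^{1/2}$. $\square$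

So $p_d\to0$ follows once we have probability measures $\pi$ (one for each large $d$) with
$$\nu_\pi(A)\to1\qquad\text{and}\qquad\limsup\iint k\,d\pi\,d\pi\le1 .$$

## 5. The central limit heuristic, and eleven blurred rows

Plant the pair of Section 1, where $\nu_\pi(A)=1$ exactly, and let $V'=[z',w']$ be an independent copy of $V$. By the law of large numbers $V^*V/n\approx I$, and by the central limit theorem $x=\sqrt n\,G$, with $G=q_1^*q_2$, is close in law to a $2\times2$ matrix $Z$ of independent $N_{\mathbb C}(0,1)$ entries. For bounded $x$, $k\approx4^{-4}(1-\ldots)^{-a}\approx4^{-4}e^{\frac34|x|^2}$, and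
$$\mathbb E\,e^{\frac34|Z|^2}=\Big(\int_0^\infty e^{\frac34x}e^{-x}dx\Big)^4=4^4 .$$
So the second moment *should* be $1$. The step that is missing is the passage from convergence in law to convergence of the expectation: $k$ is unbounded, it is exponentially large in $n$ once $G$ has order $1$, and it is infinite where $\|G\|=1$. We need an upper bound for the density of $G$ up to that boundary. Write
$$v_k=(z_k,w_k,z'_k,w'_k)^T\in\mathbb C^4,\qquad S=\sum_kv_kv_k^* .$$
For the exact planting, $v_k$ lives on the null set $\{|v_1|=|v_2|,\ |v_3|=|v_4|\}$ of $\mathbb C^4$, so no single row has a density. We therefore give a few rows a density by blurring them.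

**Definition (blurred planted pair).** Let $n$ be large, $\delta=n^{-20}$. Let $V=[z,w]$ have independent rows, with all variables below independent.

* *Sharp rows*, $k\le n-11$: $z_k\sim N_{\mathbb C}(0,1)$, $w_k=e^{i\theta_k}z_k$, $\theta_k$ uniform; put $\eta_k=0$.
* *Blurred rows*, $k>n-11$: $|z_k|^2$ has density $xe^{-x}$, $z_k$ has uniform phase, $w_k=e^{\eta_k+i\theta_k}z_k$, $\theta_k$ uniform, $\eta_k$ uniform on $[-\delta,\delta]$.

From now on $\pi$ is the law of $q=V(V^*V)^{-1/2}$ for this $V$ ($V$ has rank $2$ almost surely). The blur is a power of $n$, which costs only a power of $n$ in density bounds, and yet it is small enough for the exact collision to be recovered in Section 9. The reason for the number eleven appears in (7).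

**Notation.** $V'$ is an independent copy, and $v_k$, $S$ are as above. Let $S=\begin{pmatrix}S_1&S_{12}\\S_{12}^*&S_2\end{pmatrix}$ in $2\times2$ blocks, and from now on
$$G=S_1^{-1/2}S_{12}S_2^{-1/2},\quad\text{with singular values }\rho_1,\rho_2;\qquad u_i=\rho_i^2,\quad\kappa_i=1-u_i .$$
$S$ is the complex conjugate of the Gram matrix of $[V,V']$, so $G$ is the complex conjugate of $q_1^*q_2$ and has the same singular values. Hence $\iint k\,d\pi\,d\pi=\mathbb E[k]$ with
$$k=\frac{c_d}{c_n}(\kappa_1\kappa_2)^{-a},\qquad\kappa_1\kappa_2=\det(I-G^*G)=\frac{\det S}{\det S_1\det S_2}.$$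

## 6. A determinantal inequality for random phases

A sharp row is $v_k=Wg$ with $g=(z_k,z_k')^T$ a standard Gaussian vector and $W=\begin{pmatrix}u&0\\0&u'\end{pmatrix}\in\mathbb C^{4\times2}$, $u=(1,e^{i\theta})^T$, $u'=(1,e^{i\theta'})^T$. Exponential moments of quadratic forms in $v_k$ thus lead to
$$\mathbf\Phi(\Lambda)=\mathbb E_{\theta,\theta'}\det(W^*\Lambda W)^{-1},\qquad\Lambda=\begin{pmatrix}\Lambda_1&\Gamma\\\Gamma^*&\Lambda_2\end{pmatrix}>0 .$$
For example, $\Lambda=I$ gives $W^*W=2I$ and $\mathbf\Phi=\frac14$.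

**Lemma 4.** $\mathbf\Phi(\Lambda)\le\frac14(\det\Lambda_1\det\Lambda_2\det\Lambda)^{-1/4}$. (For $\Lambda=I$ this is an equality.)

**Step 1: one phase.** For a positive definite $2\times2$ matrix $N$, $u^*Nu=N_{11}+N_{22}+2\operatorname{Re}(N_{12}e^{i\theta})$. Using $\frac1{2\pi}\int_0^{2\pi}\frac{d\theta}{\alpha+\beta\cos\theta}=(\alpha^2-\beta^2)^{-1/2}$ for $\alpha>\beta\ge0$ and $(N_{11}+N_{22})^2\ge4N_{11}N_{22}$,
$$\mathbb E_\theta\frac1{u^*Nu}=\frac1{\sqrt{(N_{11}+N_{22})^2-4|N_{12}|^2}}\le\frac1{2\sqrt{\det N}} .\tag{3}$$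

**Step 2: reduce two phases to one.** Fix $\theta'$ and put $\beta=u'^*\Lambda_2u'$, $y=\Gamma u'$, $N=\beta\Lambda_1-yy^*$, $K=\Lambda_2-\Gamma^*\Lambda_1^{-1}\Gamma>0$. Then
$$\det(W^*\Lambda W)=\beta\,u^*\Lambda_1u-|u^*\Gamma u'|^2=u^*Nu .$$
Since $\beta-y^*\Lambda_1^{-1}y=u'^*Ku'>0$, we have $N>0$ and
$$\det N=\beta\det\Lambda_1\,(\beta-y^*\Lambda_1^{-1}y)=\det\Lambda_1\,(u'^*\Lambda_2u')(u'^*Ku').$$

**Step 3: average over the second phase.** By (3) for $\theta$, Cauchy–Schwarz, and (3) twice for $\theta'$,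
$$\mathbf\Phi(\Lambda)\le\tfrac12(\det\Lambda_1)^{-1/2}\Big(\mathbb E\tfrac1{u'^*\Lambda_2u'}\Big)^{1/2}\Big(\mathbb E\tfrac1{u'^*Ku'}\Big)^{1/2}\le\tfrac14(\det\Lambda_1)^{-1/2}(\det\Lambda_2)^{-1/4}(\det K)^{-1/4},$$
and $\det K=\det\Lambda/\det\Lambda_1$. $\square$

## 7. The density of the Gram matrix and the tail of $k$

Let
$$h(u)=(1+\tfrac u2)^2(1-\tfrac u4)=1+\tfrac34u-\tfrac1{16}u^3 .$$
On $[0,1]$ it is increasing ($h'=\frac34-\frac3{16}u^2>0$), $h(u)\ge1+\frac u2$, and $h(1)=\frac{27}{16}$.

**Proposition 5.** There are absolute constants $C,n_0$ such that for $n\ge n_0$ and every Borel set $R$ of strict contractions defined in terms of singular values only,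
$$\mathbb E[k;\,G\in R]\le n^C\sup_{G\in R}\big(h(u_1)h(u_2)\big)^{-(n-11)/4} .\tag{4}$$

(In Step 2 we see that $S$ has a density, so almost surely $S>0$ and $\|G\|<1$.)

**Step 1: the blurred rows have a bounded density.** For $k>n-11$, $z_k$ has density $\frac1\pi|z|^2e^{-|z|^2}$ on $\mathbb C$. Given $z_k$, the logarithm of $|w_k|$ is uniform on an interval of length $2\delta$ and the phase is uniform, so $(z_k,w_k)$ has density
$$\frac1\pi|z|^2e^{-|z|^2}\cdot\frac1{4\pi\delta|w|^2}\qquad\text{on }e^{-\delta}|z|\le|w|\le e^\delta|z| .$$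
There $|z|^2/|w|^2\le e^{2\delta}$, and $|z|^2\ge\frac12|z|^2+\frac12e^{-2\delta}|w|^2\ge(\frac12-\delta)(|z|^2+|w|^2)$. So this density is at most $\delta^{-1}e^{-(\frac12-\delta)(|z|^2+|w|^2)}$, and $v_k$ has density at most $\delta^{-2}e^{-(\frac12-\delta)|v|^2}$ on $\mathbb C^4$. By the first density computation of Section 4, the image of Lebesgue measure on $\mathbb C^{4\times11}$ under $Y\mapsto YY^*$ has density $C\det(\cdot)^7$. Hence $S_{\rm last}=\sum_{k>n-11}v_kv_k^*$ has density at most
$$C\delta^{-22}(\det S')^7e^{-(\frac12-\delta)\operatorname{tr}S'}1_{S'\ge0}.$$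

**Step 2: a Chernoff bound for the density of $S$.** Let $S_b=\sum_{k\le n-11}v_kv_k^*$. The density of $S=S_b+S_{\rm last}$ at $S$ is the expectation over $S_b$ of the density of $S_{\rm last}$ at $S-S_b$. On $S\ge S_b$ we have $\det(S-S_b)\le\det S$, and $1\le e^{\operatorname{tr}\Lambda(S-S_b)}$ for any $\Lambda>0$. Hence the density $p(S)$ satisfies, for every $S>0$ and every $\Lambda>0$, which may depend on $S$,
$$p(S)\le C\delta^{-22}(\det S)^7e^{-(\frac12-\delta)\operatorname{tr}S+\operatorname{tr}\Lambda S}\prod_{k\le n-11}\mathbb E\,e^{(\frac12-\delta)|v_k|^2-v_k^*\Lambda v_k}.$$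
For sharp rows $v_k=Wg$ and $|v_k|^2=2|g|^2$. The factor $e^{(1-2\delta)|g|^2}$ is absorbed by the Gaussian density $\pi^{-2}e^{-|g|^2}$, so each expectation is at most $\pi^{-2}\mathbb E_{\theta,\theta'}\int e^{-g^*W^*\Lambda Wg}\,dg=\mathbf\Phi(\Lambda)$. So
$$p(S)\le C\delta^{-22}(\det S)^7e^{-(\frac12-\delta)\operatorname{tr}S+\operatorname{tr}\Lambda S}\,\mathbf\Phi(\Lambda)^{n-11}.\tag{5}$$

**Step 3: the choice of $\Lambda$.** Let $T=\operatorname{diag}(S_1^{1/2},S_2^{1/2})$, so that $S=T\Sigma T$ with $\Sigma=\begin{pmatrix}I&G\\G^*&I\end{pmatrix}$. We look for $\Lambda=\frac n2T^{-1}MT^{-1}$ with $M$ built from $\Sigma$. The natural first choice in a Chernoff bound is $\Lambda=\frac n2S^{-1}$, i.e. $M=\Sigma^{-1}$. To see what it gives, and to improve it, take for $0\le t\le1$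
$$M_t=(1+t)\Sigma^{-1}-tI,\qquad\operatorname{tr}M_t\Sigma=4(1+t)-4t=4,\quad\text{so}\quad\operatorname{tr}\Lambda S=2n\ \text{ for every }t .$$
$\Sigma$ has eigenvalues $1\pm\rho_i$, so $M_t$ has eigenvalues $\frac{1\mp t\rho_i}{1\pm\rho_i}>0$ and $\det M_t=\prod_i\frac{1-t^2u_i}{\kappa_i}$. The diagonal blocks of $M_t$ are $(1+t)(I-GG^*)^{-1}-tI$ and $(1+t)(I-G^*G)^{-1}-tI$, each with determinant $\prod_i\frac{1+tu_i}{\kappa_i}$. Therefore
$$\det\Lambda_1\det\Lambda_2\det\Lambda=(\tfrac n2)^8(\det S_1\det S_2)^{-2}\prod_ih_t(u_i)\kappa_i^{-3},\qquad h_t(u)=(1+tu)^2(1-t^2u).$$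
For $t=0$ we get $h_0\equiv1$. The rest of the proof then yields (4) with $h$ replaced by $1$, that is $\mathbb E[k]\le n^C$: no decay away from $G=0$, and so no way to discard large $|x|$. For $t=1$, $h_1(u)=(1+u)^2(1-u)$ vanishes at $u=1$. At the dangerous endpoint $u=1$, $h_t(1)=(1+t)^3(1-t)$ has derivative $(1+t)^2(2-4t)$, so its maximum is at $t=\frac12$, with value $\frac{27}{16}$. We take $t=\frac12$:
$$\Lambda=\tfrac n2T^{-1}MT^{-1},\qquad M=\tfrac32\Sigma^{-1}-\tfrac12I,\qquad h_{1/2}=h ,$$
and $h\ge1+\frac u2$ on all of $[0,1]$. Lemma 4 gives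
$$\mathbf\Phi(\Lambda)\le n^{-2}(\det S_1\det S_2)^{1/2}(\kappa_1\kappa_2)^{3/4}\big(h(u_1)h(u_2)\big)^{-1/4}.\tag{6}$$

**Step 4: integrate.** Insert (6) and $\operatorname{tr}\Lambda S=2n$ in (5), multiply by $k$ and integrate over $S$ with $G\in R$. Change variables $S_{12}=S_1^{1/2}GS_2^{1/2}$, so $dS=(\det S_1)^2(\det S_2)^2\,dS_1\,dS_2\,dG$, and use $\det S=\det S_1\det S_2\,\kappa_1\kappa_2$. The exponent of $\kappa_1\kappa_2$ in $k\,p(S)$ is
$$7+\tfrac34(n-11)-\tfrac{3n-5}4=0 .\tag{7}$$
(With $r$ blurred rows it would be $(r-4)+\frac34(n-r)-\frac{3n-5}4=\frac{r-11}4$; eleven is the first $r$ for which it is not negative.) The exponent of $\det S_1\det S_2$, including the Jacobian, is $7+\frac{n-11}2+2=\frac{n-11}2+9$. The set of contractions has finite volume and $c_d/c_n$ is bounded, so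
$$\mathbb E[k;G\in R]\le C\delta^{-22}e^{2n}n^{-2(n-11)}I_n^2\,\sup_R\big(h(u_1)h(u_2)\big)^{-(n-11)/4},$$
$$I_n=\int_{S_1>0}(\det S_1)^{\frac{n-11}2+9}e^{-(\frac12-\delta)\operatorname{tr}S_1}dS_1=\pi\,\Gamma(b)\Gamma(b-1)(\tfrac12-\delta)^{-2b},\qquad b=\tfrac{n+11}2 .$$
To evaluate $I_n$, note that the exponent is $b-2$ and rescale $S_1$ by $\frac12-\delta$, which gives the power $-(2(b-2)+4)=-2b$. Write $S_1=\begin{pmatrix}x&y\\\bar y&x'\end{pmatrix}$. Then $\int_{|y|^2<xx'}(xx'-|y|^2)^{b-2}dy=\frac{\pi}{b-1}(xx')^{b-1}$, and $\int_0^\infty x^{b-1}e^{-x}dx=\Gamma(b)$ for each of $x,x'$; finally $\Gamma(b)/(b-1)=\Gamma(b-1)$. By Stirling, $\Gamma(b)$ and $\Gamma(b-1)$ are at most $n^C(n/2e)^{n/2}$, and $(\frac12-\delta)^{-2b}\le C2^n$, so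
$$I_n\le n^C(n/2e)^n2^n=n^Cn^ne^{-n},\qquad e^{2n}n^{-2(n-11)}I_n^2\le n^C .$$
With $\delta^{-22}=n^{440}$ this gives (4). $\square$

Taking for $R$ all strict contractions shows in particular $\mathbb E[k]\le n^C<\infty$.

## 8. The second moment tends to one

**Proposition 6.** $\limsup_{n\to\infty}\mathbb E[k]\le1$.

Let $x=\sqrt n\,G$.

**Step 1: discard $|x|\ge\log n$.** Since $h(u_1)h(u_2)\ge(1+\frac{u_1}2)(1+\frac{u_2}2)\ge1+\frac12\|G\|_F^2$, (4) gives
$$\mathbb E[k;|x|\ge\log n]\le n^C\Big(1+\frac{\log^2n}{2n}\Big)^{-(n-11)/4}\le n^Ce^{-c\log^2n}\to0 .$$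

**Step 2: simplify $k$ on $|x|<\log n$.** There $-\log\det(I-G^*G)=\|G\|_F^2+O(\|G\|_F^4)$ and $a=\frac34n-\frac54$, so $-a\log\det(I-G^*G)=\frac34|x|^2+O(n^{-1}\log^4n)$, and $k=(1+o(1))4^{-4}e^{\frac34|x|^2}$ uniformly. It remains to show
$$\mathbb E\big[e^{\frac34|x|^2};|x|<\log n\big]\to4^4 .\tag{8}$$

**Step 3: convergence in law of $x$.** Put
$$\xi_k=(z_k,w_k)^T\,\overline{(z_k',w_k')},\qquad H=n^{-1/2}\sum_k\xi_k=n^{-1/2}S_{12},\qquad x=(S_1/n)^{-1/2}H(S_2/n)^{-1/2}.$$
For sharp rows $\xi_k=z_k\bar z_k'\,uu'^*$. These are i.i.d. with a law not depending on $n$, have mean $0$, and their entries satisfy $\mathbb E\,\xi_{ij}\overline{\xi_{lm}}=\delta_{il}\delta_{jm}$ and $\mathbb E\,\xi_{ij}\xi_{lm}=0$, since $\mathbb Euu^*=I$, $\mathbb E|z|^2=1$ and $\mathbb Ez^2=0$. For blurred rows $\mathbb E\|\xi_k\|_F\le C$, so these eleven terms contribute $O(n^{-1/2})$ to $H$ in $L^1$; likewise the blurred rows contribute $O(n^{-1})$ in $L^1$ to $S_i/n$. For sharp rows the mean of $(z_k,w_k)^T\overline{(z_k,w_k)}$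 is $\mathbb E|z|^2uu^*=I$. By the law of large numbers $S_1/n,S_2/n\to I$ in probability. By the central limit theorem $x\to Z$ in law, with $Z$ a $2\times2$ matrix of i.i.d. $N_{\mathbb C}(0,1)$ entries. Since $\mathbb Ee^{\frac34|Z|^2}=(1-\frac34)^{-4}=4^4$, (8) follows by uniform integrability (here $\frac78>\frac34$) once we show
$$\mathbb E[e^{\beta|x|^2};|x|<\log n]\le C,\qquad\beta=\tfrac78 .\tag{9}$$

**Step 4: concentration of $S_1,S_2$.** This lets us replace $x$ by $H$. Let $\Omega_n=\{\|S_i/n-I\|\le n^{-0.4},\ i=1,2\}$. The real and imaginary parts of the entries of $S_i$ are sums of $n$ independent variables bounded by $2|z_k|^2$ (or $2|z_k'|^2$), so with uniformly bounded exponential moments. After centering, each summand $Y$ satisfies $\mathbb Ee^{tY}\le1+t^2\,\mathbb E[Y^2e^{|tY|}]\le e^{Ct^2}$ for $|t|\le c$. So $\mathbb P(|\sum Y|\ge\lambda)\le2e^{-t\lambda+Cnt^2}$ for $0\le t\le c$. With $\lambda=cn^{0.6}$ and $t$ a small multiple of $n^{-0.4}$ this is at most $2e^{-cn^{0.2}}$. Since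 $\mathbb ES_i/n-I=O(1/n)$, we get $\mathbb P(\Omega_n^c)\le Ce^{-cn^{0.2}}$, and
$$\mathbb E[e^{\beta|x|^2};|x|<\log n,\Omega_n^c]\le e^{\log^2n}\,Ce^{-cn^{0.2}}\to0 .$$

**Step 5: linearize the exponent.** On $\Omega_n\cap\{|x|<\log n\}$ we have $H=(S_1/n)^{1/2}x(S_2/n)^{1/2}$ and $\|(S_i/n)^{1/2}-I\|\le n^{-0.4}$. So $|H|\le2\log n$ and $\big||x|^2-|H|^2\big|\le Cn^{-0.4}\log^2n$, and thus $e^{\beta|x|^2}\le2e^{\beta|H|^2}$ for large $n$. For a $2\times2$ matrix $\mathsf h$ with $|\mathsf h|\le2\log n$, the identity $-|Y|^2+2\sqrt\beta\operatorname{Re}\langle Y,\mathsf h\rangle=\beta|\mathsf h|^2-|Y-\sqrt\beta\,\mathsf h|^2$, used on the ball $|Y-\sqrt\beta\,\mathsf h|\le1$, shows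
$$e^{\beta|\mathsf h|^2}\le C\int_{|Y|\le3\log n}e^{-|Y|^2+2\sqrt\beta\operatorname{Re}\langle Y,\mathsf h\rangle}\,dY .$$
Now the exponent is linear in $\mathsf h$, so with $\mathsf h=H$ it is a sum over rows.

**Step 6: moment generating function of $H$.** For $0<|Y|\le3\log n$ put $t=2\sqrt{\beta/n}\,|Y|\le Cn^{-1/2}\log n$, $\hat Y=Y/|Y|$, $R_k=\operatorname{Re}\langle\hat Y,\xi_k\rangle$, so $2\sqrt\beta\operatorname{Re}\langle Y,H\rangle=t\sum_kR_k$. For sharp rows, $\mathbb ER_k=0$, $\mathbb ER_k^2=\frac12$, and $|R_k|\le2|z_k||z_k'|\le|z_k|^2+|z_k'|^2$. From $e^y\le1+y+\frac{y^2}2+|y|^3e^{|y|}$ we get $\mathbb Ee^{tR_k}\le1+\frac{t^2}4+Ct^3\le e^{t^2/4+Ct^3}$. For blurred rows $|R_k|\le(1+e^{2\delta})|z_k||z'_k|\le\frac32(|z_k|^2+|z_k'|^2)$, so $\mathbb Ee^{tR_k}\le2$ for large $n$. As $nt^2/4=\beta|Y|^2$ and $nt^3\to0$, $\mathbb Ee^{2\sqrt\beta\operatorname{Re}\langle Y,H\rangle}\le Ce^{\beta|Y|^2}$. Hence the expectation in (9) is at most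
$$C\int e^{-(1-\beta)|Y|^2}dY+o(1)\le C.\qquad\square$$

## 9. From the blurred pair to an exact collision

Now we pay for the blur: a planted subspace contains only an approximate collision by construction, and we must find an exact one nearby. We use the square system (1) with $V$ the blurred planted pair. The hypotheses of Lemma 1 hold by the remarks after it.

**Lemma 7.** With probability tending to $1$ as $d\to\infty$, $E$ contains a collision $\tilde z,\tilde w$ such that the orthogonal projections $\Pi_V$, $\Pi_{\tilde V}$ onto $\operatorname{span}(z,w)$ and $\operatorname{span}(\tilde z,\tilde w)$ satisfy $\|\Pi_V-\Pi_{\tilde V}\|_F\le n^{-5}$. In particular $\nu_\pi(A)\to1$.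

**Step 1: a good event.** With probability tending to $1$ the following hold for all $k$:

* the distances in Lemma 1 are at least $n^{-6}$ (the failure probability is at most $Cn\cdot n^{-2}$);
* $n^{-1}\le r_k\le n$, since $\mathbb P(r_k^2\le n^{-2})\le n^{-2}$ and $\mathbb P(r_k>n)\le(1+n^2)e^{-n^2}$;
* $|b_k|\le n$, since $\mathbb E|b_k|^4=(d-2)(d-1)\le n^2$, so each failure has probability at most $n^{-2}$;
* $\sigma_{\min}(V)\ge\sqrt n/2$, since $V^*V/n\to I$ in probability.

On this event each column of $L^{-1}$ has norm at most $n^6$, so $\|L^{-1}\|\le n^{6.5}$.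

**Step 2: sizes of the error and of the quadratic term.** Let $e_k=F_k(0)/(2r_k)=\frac12r_k(1-e^{2\eta_k})$. It vanishes for $k\le n-11$, and $|e_k|\le1.1\,n\delta$ otherwise, so $|e|\le\sqrt{11}\cdot1.1\,n\delta\le4n\delta$. By Cauchy–Schwarz both squares in $Q_k$ are at most $(2+e^{2\delta})n^2|\xi|^2\le5n^2|\xi|^2$, hence so is $|Q_k(\xi)|$. So $\tilde Q(\xi)=(Q_k(\xi)/(2r_k))_k$ has entries at most $2.5n^3|\xi|^2$, and $|\tilde Q(\xi)|\le2.5n^{3.5}|\xi|^2$.

**Step 3: solve.** Dividing (1) by $2r_k$, $F(\xi)=0$ is equivalent to the fixed point equation $\xi=-L^{-1}(e+\tilde Q(\xi))$. Let $r_*=8n^{7.5}\delta=8n^{-12.5}$. For $|\xi|\le r_*$ the right side has norm at most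
$$4n^{7.5}\delta+2.5n^{10}r_*^2=\tfrac12r_*+20n^{-2.5}r_*\le r_*$$
for large $n$. By Brouwer's theorem there is a solution with $|\xi|\le r_*$.

**Step 4: the solution is a collision near the planted plane.** The entries of $\tilde V-V$, $\tilde V=[\tilde z,\tilde w]$, are at most $Cn|\xi|$, so $\|\tilde V-V\|_F\le Cn^{1.5}r_*\le Cn^{-11}<\sigma_{\min}(V)$. So $\tilde z,\tilde w\in E$ are linearly independent, i.e. a collision. With $V^+$ the pseudoinverse, $(I-\Pi_{\tilde V})\Pi_V=(I-\Pi_{\tilde V})(V-\tilde V)V^+$. For two projections of rank $2$, $\|\Pi_V-\Pi_{\tilde V}\|_F^2=4-2\operatorname{tr}\Pi_V\Pi_{\tilde V}=2\|(I-\Pi_{\tilde V})\Pi_V\|_F^2$. Hence $\|\Pi_V-\Pi_{\tilde V}\|_F\le\sqrt2\,\|V-\tilde V\|_F/\sigma_{\min}(V)\le n^{-5}$ for large $n$. Since $E\sim\nu_\pi$, also $\nu_\pi(A)\to1$. $\square$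

**Proof that $p_d\to0$.** By Proposition 3 (the double integral is finite by Proposition 5), Proposition 6 and Lemma 7,
$$P(A)\ge\frac{\nu_\pi(A)^2}{\mathbb E[k]}\ge\frac{1-o(1)}{1+o(1)}\to1 ,$$
so $p_d=1-P(A)\to0$. Together with Section 3 this proves Theorem A. $\blacksquare$

## 10. Fewer measurements, and exponentially many collision planes

**Proof of Theorem B(i).** For $n\ge4d-4$ this is statement (b) of the background. Let $d\le n\le4d-5$ and let $\Phi$ be a $d\times(4d-5)$ Gaussian matrix, so that $\operatorname{range}\Phi^*$ is uniform. The first $n$ columns of $\Phi$ form a matrix $\Phi'$ with $\operatorname{range}\Phi'^*$ uniform in $\mathrm{Gr}(\mathbb C^n,d)$. If the map of $\Phi'$ is injective, so is that of $\Phi$, which records more. So $p_{d,n}\le p_{d,4d-5}=p_d$, and Theorem A applies. $\blacksquare$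

**Proof of Theorem B(ii).** Here $\mathcal N=\mathcal N(E)$ is the number of collision planes of $E$; for each integer $j$ the set $\{\mathcal N\ge j\}$ is semialgebraic. We may assume $m>1$, since for $m\le1$ we have $m^n\le1$ ($n$ is odd). The plan is to cut the planted law according to the location of the planted plane. Each piece then accounts for its own collision planes; if there were few planes, few pieces would be active, and the second moments of the pieces are too small for that.

**Step 1: cut the set of planes into cells.** Fix $\ell\in(0,1)$. Partition the Hermitian $n\times n$ matrices ($\cong\mathbb R^{n^2}$, isometrically for $\|\cdot\|_F$) into half-open cubes $C_i$ of side $\ell/n$, hence of diameter $\ell$, translated by a shift. For a uniformly random shift, a given point has some coordinate within $n^{-5}$ of a cell wall with probability at most $n^2\cdot2n^{-5}/(\ell/n)=2n^{-2}/\ell$. By Fubini there is a fixed shift for which the $\pi$-mass of those $q$ with $\Pi_q:=qq^*$ within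 sup-distance $n^{-5}$ of a cell boundary is at most $2n^{-2}/\ell$.

**Step 2: cut the density.** Let $\pi_i=\pi|_{\{\Pi_q\in C_i\}}$, nonzero for finitely many $i$ only, and $X_i=d\nu_{\pi_i}/dP$, so $\sum_iX_i=X:=d\nu_\pi/dP$. By Proposition 3, $\mathbb EX_i^2\le\iint k\,d\pi_id\pi_i$ and, with Proposition 6, $\mathbb EX^2\le1+o(1)$. Expectations of functions of $E$ are with respect to $P$.

**Step 3: keep only the part that sees a collision plane in the right cell.** Let $\mathcal G$ be the set of pairs $(q,E)$ such that $\Pi_q$ is not within sup-distance $n^{-5}$ of a cell boundary, and $E$ contains a collision plane with projection within $\|\cdot\|_F$-distance $n^{-5}$ of $\Pi_q$. That projection is then in the same cell as $\Pi_q$, because the sup-distance is at most the $\|\cdot\|_F$-distance. Let $\nu_i'$ be the law of $E$ under $\pi_i(dq)\nu_q(dE)$ restricted to $\mathcal G$. Then $\nu_i'\le\nu_{\pi_i}$, so $X_i':=d\nu_i'/dP\le X_i$. Put $X'=\sum_iX_i'\le X$. By Lemma 7 and Step 1, $\mathbb EX'\to1$;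 also $\mathbb EX'^2\le\mathbb EX^2\le1+o(1)$. So $\mathbb E(X'-1)^2\to0$.

**Step 4: few planes mean few active cells.** $\nu_i'$ is concentrated on those $E$ that have a collision plane with projection in $C_i$, and different cells give different planes. So for $P$-almost every $E$ at most $\mathcal N(E)$ of the $X_i'(E)$ are nonzero, and by Cauchy–Schwarz $X'^2\le\mathcal N\sum_iX_i'^2$. With $\mathcal B=\{\mathcal N\le M\}$,
$$P(\mathcal B)\le\mathbb E|X'-1|+\mathbb E[X'1_{\mathcal B}]\le o(1)+\Big(M\sum_i\mathbb EX_i^2\Big)^{1/2}\le o(1)+\Big(M\,\mathbb E\big[k;\|\Pi_{q_1}-\Pi_{q_2}\|_F\le\ell\big]\Big)^{1/2}.$$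
The last inequality uses that two points of one cell are at distance at most $\ell$.

**Step 5: insert the tail bound.** Since $\|\Pi_{q_1}-\Pi_{q_2}\|_F^2=4-2\|G\|_F^2$, the condition means $u_1+u_2\ge2-\ell^2/2$. It depends only on singular values and forces $u_1,u_2\ge1-\ell^2/2$. By (4), as $h$ is increasing, the last expectation is at most $n^Ch(1-\ell^2/2)^{-(n-11)/2}$. As $\ell\to0$, $\sqrt{h(1-\ell^2/2)}\to\sqrt{27/16}=\frac{3\sqrt3}4$. Given $m<\frac{3\sqrt3}4$, choose $\ell$ with $m<\sqrt{h(1-\ell^2/2)}$ and put $M=m^n$. Then $M\,n^Ch(1-\ell^2/2)^{-(n-11)/2}\to0$, so $P(\mathcal N\le m^n)\to0$, and hence $\Pr(\mathcal N\ge m^n)\to1$. $\blacksquare$
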